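\title{Dense invertibles in a uniform algebra and in the continuous functions on its character space}

\begin{abstract}
Let $A$ be a uniform algebra with character space $\Phi_A$. We show that neither of the properties ``$A$ has dense invertibles'' and ``$C(\Phi_A)$ has dense invertibles'' implies the other. The first example is a tree of planar sets without interior, glued at finite sets; its character space has dimension one. The second is $R(X)$ for a rationally convex set $X\subset\mathbb C^2$ of dimension two. We also show that the two properties are equivalent for $R(K)$ with $K\subset\mathbb C$ and for singly generated algebras, and that dense invertibles in $A$ force the \v{C}ech cohomology of $\Phi_A$ to vanish in degrees at least two.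
\end{abstract}

\section{The question and the results}

Let $X$ be a compact Hausdorff space and let $C(X)$ be the algebra of continuous complex-valued functions on $X$, with the uniform norm $|f|_X=\sup\{|f(x)|:x\in X\}$. A \emph{uniform algebra} on $X$ is a closed subalgebra $A$ of $C(X)$ that contains the constants and separates the points of $X$. Its \emph{character space} $\Phi_A$ is the set of nonzero multiplicative linear functionals on $A$ with the weak-$*$ topology. It is a compact Hausdorff space, and $X$ embeds in it by $x\mapsto\varepsilon_x$, where $\varepsilon_x(f)=f(x)$; we write $\Phi_A=X$ when every character is of this form. A unital Banach algebra $B$ has \emph{dense invertibles} if its group $\operatorname{Inv}B$ of invertible elements is dense in $B$.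

The elements of $A$ may be viewed as continuous functions on $\Phi_A$, and an element is invertible exactly when it has no zero on $\Phi_A$. So $A$ has dense invertibles when every function in $A$ loses all its zeros under a suitable small perturbation inside $A$. For $A=C(Y)$ this is a topological matter. A path $[0,1]\to\mathbb C$ can be pushed off the origin, while the identity map of the closed unit disc cannot, because it winds once around the origin on the boundary. In general $C(Y)$ has dense invertibles if and only if the covering dimension of $Y$ is at most one (Lemma~\ref{lem:dim}). It is natural to ask whether the topology of $\Phi_A$ decides the matter for every uniform algebra. The following question is posed in~\cite{slides}.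
\begin{enumerate}
\item[(a)] If $A$ is a uniform algebra such that $C(\Phi_A)$ has dense invertibles, must $A$ have dense invertibles?
\item[(b)] If $A$ is a uniform algebra with dense invertibles, must $C(\Phi_A)$ have dense invertibles?
\end{enumerate}
The space to look at is $\Phi_A$ and not $X$. The closure of the polynomials on the unit circle is a uniform algebra on a one-dimensional space, but its elements extend holomorphically to the disc, and by the argument principle no invertible element is at distance less than $1$ from $z$. Here the character space is the closed disc, and there is no conflict with~(a).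

One would guess that both answers are yes. The familiar cause of a stable zero in a uniform algebra is the argument principle on a disc in $\Phi_A$, and a one-dimensional space contains no disc; this suggests (a). If $\dim\Phi_A\ge2$, some continuous function on $\Phi_A$ has a stable zero, and since $A$ separates points one may expect an element of $A$ to have one too; this suggests (b). In the plane the guess is correct. For compact $L\subset\mathbb C^m$ ($m=1,2$) let $R(L)$ be the closure in $C(L)$ of the functions $p/q$, where $p,q$ are polynomials and $q$ has no zero on $L$. A uniform algebra is \emph{singly generated} if the polynomials in one of its elements are dense in it.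

\begin{proposition}\label{prop:plane}
For a nonempty compact set $K\subset\mathbb C$ the following are equivalent: $R(K)$ has dense invertibles; $K$ has empty interior; $C(K)$ has dense invertibles. In particular, for singly generated uniform algebras both implications \textup{(a)} and \textup{(b)} hold.
\end{proposition}

In general, however, both answers are no.

\begin{theorem}\label{thm:A}
For all $0<\beta<1<\sigma\le2$ there are a uniform algebra $A$ on a compact metrizable space $X$ with $\Phi_A=X$ and $\dim X=1$, and $f\in A$ with $|f|_X=\sigma$, such that no $h\in\operatorname{Inv}A$ satisfies $|f-h|_X\le\beta$.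
\end{theorem}

Here $C(\Phi_A)$ has dense invertibles because $\dim\Phi_A=1$, so the answer to (a) is no. Since nonzero constants are invertible, $\operatorname{dist}(f,\operatorname{Inv}A)\le|f|_X$ always holds; as $\beta/\sigma$ can be taken arbitrarily close to $1$, so can the ratio of this distance to $|f|_X$.

A compact set $L\subset\mathbb C^m$ is \emph{rationally convex} if for every $\zeta\in\mathbb C^m\setminus L$ some polynomial vanishes at $\zeta$ and has no zero on $L$.

\begin{theorem}\label{thm:B}
There is a compact rationally convex set $X\subset\mathbb C^2$ with $\dim X=2$ such that $A=R(X)$ has $\Phi_A=X$ and dense invertibles, while some $g\in C(X)$, $g\ne0$, has $\operatorname{dist}(g,\operatorname{Inv}C(X))=|g|_X$.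
\end{theorem}

So the answer to (b) is no. Part of the guess survives: dense invertibles in $A$ do restrict the topology of $\Phi_A$, but only as seen through the subsets that $A$ itself cuts out. Regard $A$ as a uniform algebra on $\Phi_A$, and call a closed set $Y\subset\Phi_A$ \emph{$A$-convex} if for each $x\in\Phi_A\setminus Y$ there is $f\in A$ with $|f(x)|>|f|_Y$, where $|f|_\emptyset=0$.

\begin{theorem}\label{thm:C}
Let $A$ be a uniform algebra with dense invertibles. If $Y'\subset Y\subset\Phi_A$ are closed and $A$-convex, then $\check H^1(Y;\mathbb Z)\to\check H^1(Y';\mathbb Z)$ is onto and $\check H^k(Y;\mathbb Z)=0$ for all $k\ge2$. In particular $\check H^k(\Phi_A;\mathbb Z)=0$ for $k\ge2$. If every closed subset of $\Phi_A$ is $A$-convex, then $C(\Phi_A)$ has dense invertibles.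
\end{theorem}

Section~\ref{sec:tools} collects the standard facts, and Section~\ref{sec:plane} proves Proposition~\ref{prop:plane}. Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C} prove the three theorems and can be read independently of one another. Throughout, $D(c,r)$ is the open disc with center $c$ and radius $r$, $\overline D(c,r)$ is its closure, $S^1$ is the unit circle and $\mathbb C^*=\mathbb C\setminus\{0\}$.

\section{Characters, winding numbers and dimension}\label{sec:tools}

\subsection{Characters}
Let $A$ be a uniform algebra on $X$. Every character $\psi$ satisfies $|\psi(f)|\le|f|_X$, and $f\in A$ is invertible if and only if $\psi(f)\ne0$ for all $\psi\in\Phi_A$. The Gelfand transform $\hat f(\psi)=\psi(f)$ is an isometry of $A$ into $C(\Phi_A)$, since $|\hat f|_{\Phi_A}\le|f|_X$ and $\hat f$ extends $f$; this is how $A$ is regarded as a uniform algebra on $\Phi_A$. If every character is a point evaluation, then $X\to\Phi_A$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism.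

\begin{lemma}\label{lem:ratconv}
If $L\subset\mathbb C^m$ is nonempty, compact and rationally convex, then $\Phi_{R(L)}=L$. Every compact subset of $\mathbb C$ is rationally convex.
\end{lemma}

\begin{proof}
Let $\psi$ be a character and let $\lambda\in\mathbb C^m$ be the point whose coordinates are the values of $\psi$ on the coordinate functions. Then $\psi(p)=p(\lambda)$ for every polynomial $p$. If $p$ has no zero on $L$, then $1/p\in R(L)$, so $p(\lambda)=\psi(p)\ne0$. By rational convexity $\lambda\in L$. Now $\psi(p/q)=p(\lambda)/q(\lambda)$, and by continuity $\psi$ is evaluation at $\lambda$. For $m=1$ and $\zeta\notin L$ the polynomial $z-\zeta$ has no zero on $L$.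
\end{proof}

\subsection{Winding numbers}
A continuous map $\varphi$ from a circle $C\subset\mathbb C$ to $\mathbb C^*$ has an integer winding number about $0$, which is invariant under homotopies in $\mathbb C^*$. It is $0$ for constants and $1$ for $\lambda(z-c)$, where $c$ is the center of $C$ and $\lambda\ne0$. We use two consequences.
\begin{enumerate}
\item[(W1)] If $|\varphi-\varphi_0|<|\varphi_0|$ on $C$, then $\varphi$ and $\varphi_0$ have the same winding number, because the straight-line homotopy avoids $0$.
\item[(W2)] If $\varphi$ extends to a zero-free continuous function on the closed disc bounded by $C$, its winding number is $0$, because the disc is contractible.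
\end{enumerate}

\subsection{Dimension}
For a compact Hausdorff or separable metric space $Y$, $\dim Y\le n$ means that every finite open cover has a finite open refinement in which no point lies in more than $n+1$ sets. A Cantor set has dimension $0$ and a circle has dimension $1$. For separable metric spaces we use the following facts from~\cite{HW}.
\begin{enumerate}
\item[(D1)] If $P\subset Y$, then $\dim P\le\dim Y$.
\item[(D2)] A countable union of closed subsets of dimension at most $n$ has dimension at most $n$.
\item[(D3)] $\dim(P\times P')\le\dim P+\dim P'$ for nonempty compact $P,P'$.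
\item[(D4)] A subset of $\mathbb R^m$ with empty interior has dimension at most $m-1$.
\end{enumerate}
The link with invertibility goes through the extension of circle-valued maps.

\begin{lemma}\label{lem:extend}
Let $Y$ be compact Hausdorff, $F\subset Y$ closed and $u:F\to S^1$ continuous. If $u$ is homotopic in $\mathbb C^*$ to $h|_F$ for some zero-free $h\in C(Y)$, then $u$ extends to a continuous map $Y\to S^1$.
\end{lemma}

\begin{proof}
The map $u/h:F\to\mathbb C^*$ is homotopic to the constant $1$. Lifting the homotopy through the covering $\exp:\mathbb C\to\mathbb C^*$ gives $w\in C(F)$ with $u=he^{w}$ on $F$. Extend $w$ to $Y$ by Tietze's theorem; then $he^w/|he^w|$ extends $u$.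
\end{proof}

\begin{lemma}\label{lem:dim}
For a compact Hausdorff space $Y$ the following are equivalent.
\begin{enumerate}
\item[(i)] $\dim Y\le1$.
\item[(ii)] Every continuous map $F\to S^1$ with $F\subset Y$ closed extends continuously to $Y$.
\item[(iii)] $C(Y)$ has dense invertibles.
\end{enumerate}
\end{lemma}

\begin{proof}
The equivalence of (i) and (ii) is a standard characterization of dimension. Assume (ii), and let $f\in C(Y)$ and $\varepsilon>0$. Let $u:Y\to S^1$ extend $f/|f|$ from $F=\{|f|\ge\varepsilon\}$, and put $h=u\max(|f|,\varepsilon)$. Then $h$ is zero-free, $h=f$ on $F$, and $|h-f|\le|h|+|f|\le2\varepsilon$ off $F$. This gives (iii). Assume (iii), and let $u:F\to S^1$ be continuous. Extend $u$ to $f\in C(Y)$ and take a zero-free $h$ with $|h-f|_Y<1$. On $F$ we have $|h-u|<|u|$, so the straight-line homotopy from $u$ to $h|_F$ avoids $0$, and Lemma~\ref{lem:extend} gives (ii).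
\end{proof}

\section{Planar sets}\label{sec:plane}

\begin{proof}[Proof of Proposition~\ref{prop:plane}]
Suppose that $K$ has empty interior. Then $\dim K\le1$ by (D4), so $C(K)$ has dense invertibles by Lemma~\ref{lem:dim}. For $R(K)$ it suffices to approximate a rational function $r$ with poles off $K$, and we may assume that $r$ is not constant. Remove from $K$ the finitely many critical points of $r$. What remains is a countable union of compact sets $K_j$, each with an open neighborhood that $r$ maps homeomorphically onto an open subset of $\mathbb C$. As $K_j$ has empty interior, so has the compact set $r(K_j)$. By Baire's theorem $r(K)$, the union of these sets and a finite set, has empty interior. Hence there are arbitrarily small $c\notin r(K)$, and for these $r-c$ is invertible in $R(K)$, its inverse being rational with poles off $K$.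

Suppose that $\overline D(a,\delta)\subset K$ with $\delta>0$. If $h\in C(K)$ and $|h-(z-a)|_K<\delta$, then $h$ has winding number $1$ on the circle $|z-a|=\delta$ by (W1), and so has a zero in $\overline D(a,\delta)$ by (W2). Thus $z-a\in R(K)$ is at distance at least $\delta$ from $\operatorname{Inv}C(K)\supset\operatorname{Inv}R(K)$, and neither algebra has dense invertibles.

Let $A$ be generated by $f$. A character is determined by its value on $f$, so $\hat f$ maps $\Phi_A$ homeomorphically onto a compact set $K\subset\mathbb C$, and the Gelfand transform identifies $A$ isometrically with $P(K)$, the closure of the polynomials in $C(K)$, and $f$ with $z$. If $\mathbb C\setminus K$ had a bounded component and $\lambda$ were a point of it, the maximum principle would give $|p(\lambda)|\le|p|_K$ for polynomials $p$, so evaluation at $\lambda$ would extend to a character whose value on $f$ is $\lambda\notin K$. Hence $\mathbb C\setminus K$ is connected. Runge's theorem then says that every function holomorphic near $K$ is a uniform limit of polynomials on $K$, so $P(K)=R(K)$, and the equivalence applies to $A\cong R(K)$ and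 $C(\Phi_A)\cong C(K)$.
\end{proof}

\section{A tree of Swiss cheeses: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{What has to be arranged}
If $\Phi_A=X$ and $f$ is at positive distance from $\operatorname{Inv}A$, then $f-c$ has a zero for every small constant $c$, so $f$ maps the one-dimensional space $X$ onto a set that contains a disc. We build $X$ from countably many planar compact sets without interior, with $f=z$ on each. By Baire's theorem these sets do not cover a disc, so $X$ will also contain a Cantor set of limit points, and it is there that the zeros will be found.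

The mechanism is as follows. Let $L$ be a closed disc with holes so small that, for every $h\in R(L)$, the Cauchy integral $G$ of $h$ over the outer boundary is close to $h$ on finitely many prescribed circles, one of them the unit circle. If $h$ is close to $z$, then $G$ has exactly one zero $\alpha$ in the unit disc. This does not make $h$ vanish on $L$: take $h=z-\alpha$ with $\alpha$ in a hole. But near $\alpha$ the function $G$ is almost linear, so on a small prescribed circle $C'$ around $\alpha$ the function $h$ is again close to a linear function. We attach a second, smaller set $L'$ along $C'$ and repeat the argument there. The winding number $1$ is thus handed down to smaller and smaller circles, which converge to a point where $h$ must vanish.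

Since $\alpha$ depends on $h$, small circles must be prescribed around all its possible positions. The corresponding discs overlap, so the sets $L'$ cannot lie side by side in the plane, and we attach them as separate sheets. We glue only at finite subsets of the circles $C'$. This allows polynomial interpolation at the gluing points, which is what makes the character space computable, and Cauchy estimates show that finitely many points are enough to transmit the winding number.

\subsection{Two lemmas in one complex variable}

\begin{lemma}\label{lem:cheese}
Let $\Delta$ be an open disc, $\Lambda\subset\Delta$ a nonempty finite union of circles and $\varepsilon>0$. There is a compact set $L$ with empty interior and $\partial\Delta\cup\Lambda\subset L\subset\overline\Delta$ such that for every $h\in R(L)$ the function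
\[
G(z)=\frac1{2\pi i}\oint_{\partial\Delta}\frac{h(\zeta)}{\zeta-z}\,d\zeta\qquad(z\in\Delta)
\]
satisfies $|h-G|\le\varepsilon|h|_L$ on $\Lambda$.
\end{lemma}

\begin{proof}
Let $(d_n)_{n\ge1}$ be a sequence in $\Delta\setminus\Lambda$ that is dense in $\overline\Delta$. At stage $n$, if $d_n$ lies in none of the closed discs chosen so far, choose an open disc with center $d_n$ and radius $r$ whose closure lies in $\Delta\setminus\Lambda$, is disjoint from the earlier closed discs, and satisfies $r/(\operatorname{dist}(d_n,\Lambda)-r)\le2^{-n}\varepsilon$. Call the chosen open discs $B_j=D(b_j,r_j)$ and put $L=\overline\Delta\setminus\bigcup_jB_j$. Then $L$ is compact and contains $\partial\Delta$, $\Lambda$ and, as the closed discs are disjoint, every $\partial B_j$. Each $d_n$ lies in some $\overline{B_j}$, so every neighborhood of $d_n$ meets $B_j$; thus no $d_n$ is an interior point of $L$, and $L$ has empty interior.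

Let $h$ be rational with poles off $L$. Its poles in $\overline\Delta$ lie in finitely many $B_j$, and Cauchy's formula for $\Delta$ with these closed discs removed gives, for $z\in\Lambda$,
\[
|h(z)-G(z)|=\Big|\sum_j\frac1{2\pi i}\oint_{\partial B_j}\frac{h(\zeta)}{\zeta-z}\,d\zeta\Big|\le|h|_L\sum_j\frac{r_j}{|z-b_j|-r_j}\le\varepsilon|h|_L .
\]
For fixed $z$ both sides of the inequality are continuous in $h$, so it holds on $R(L)$.
\end{proof}

Fix $0<\beta<1<\sigma\le2$ and put
\[
\gamma=\frac{1-\beta}2,\qquad\kappa=\frac{\beta\gamma^3}{32},\qquad\text{so that}\qquad\beta+\gamma=1-\gamma\quad\text{and}\quad4\kappa<\gamma .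
\]
The next lemma is the step from one scale to the next for holomorphic functions. The relative error improves from $1-\gamma$ to $\beta/2$. The price is that the slope may shrink by the factor $\gamma$.

\begin{lemma}\label{lem:zoom}
Let $G$ be holomorphic near $\overline D(c,\rho)$, let $\lambda\ne0$, and suppose that
\[
|G(z)-\lambda(z-c)|\le(1-\gamma)|\lambda|\rho\qquad\text{for }|z-c|=\rho .
\]
Then $G$ has a zero $\alpha$ with $|\alpha-c|\le(1-\gamma)\rho$, and $\lambda'=G'(\alpha)$ satisfies $|\lambda'|\ge\gamma|\lambda|$. Moreover, if $\rho'=\kappa\rho$ and $|c'-\alpha|\le\beta\rho'/4$, then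
\[
|G(z)-\lambda'(z-c')|\le\tfrac\beta2|\lambda'|\rho'\qquad\text{for }|z-c'|=\rho' .
\]
\end{lemma}

\begin{proof}
Let $E(z)=G(z)-\lambda(z-c)$. By the maximum principle $|E|\le(1-\gamma)|\lambda|\rho$ on $\overline D(c,\rho)$. On the boundary circle $|E|<|\lambda(z-c)|$, so by Rouch\'e's theorem $G$ has exactly one zero $\alpha$ in $D(c,\rho)$, a simple one, and $|G|\ge\gamma|\lambda|\rho$ on the circle. From $E(\alpha)=-\lambda(\alpha-c)$ we get $|\alpha-c|\le(1-\gamma)\rho$.

To bound the slope from below, divide out the zero by the Blaschke factor
\[
b(z)=\frac{\rho(z-\alpha)}{\rho^2-\overline{(\alpha-c)}(z-c)},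
\]
which has modulus $1$ on the circle and $b'(\alpha)=\rho/(\rho^2-|\alpha-c|^2)\ge1/\rho$. The function $G/b$ is holomorphic and zero-free on $\overline D(c,\rho)$ and has modulus at least $\gamma|\lambda|\rho$ on the boundary, hence everywhere, by the maximum principle for $b/G$. Its value at $\alpha$ is $\lambda'/b'(\alpha)$, so $|\lambda'|\ge\gamma|\lambda|$.

Let $R=\gamma\rho$. Then $D(\alpha,R)\subset D(c,\rho)$, where $|E|\le|\lambda|\rho$, so the $n$th Taylor coefficient of $E$ at $\alpha$ has modulus at most $|\lambda|\rho/R^n$. Since $G(\alpha)=0$ and $G-E$ is affine, $G(z)-\lambda'(z-\alpha)=E(z)-E(\alpha)-E'(\alpha)(z-\alpha)$. For $|z-\alpha|\le R/2$ this gives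
\[
|G(z)-\lambda'(z-\alpha)|\le|\lambda|\rho\sum_{n\ge2}\Big(\frac{|z-\alpha|}R\Big)^n\le\frac{2|\lambda|\rho|z-\alpha|^2}{R^2}\le\frac{2|\lambda'||z-\alpha|^2}{\gamma^3\rho}.
\]
If $|z-c'|=\rho'$, then $|z-\alpha|\le2\rho'=2\kappa\rho\le R/2$, and therefore
\[
|G(z)-\lambda'(z-c')|\le\frac{8|\lambda'|\rho'^2}{\gamma^3\rho}+|\lambda'||c'-\alpha|\le|\lambda'|\rho'\Big(\frac{8\kappa}{\gamma^3}+\frac\beta4\Big)=\frac\beta2|\lambda'|\rho' .\qedhere
\]
\end{proof}

\subsection{The pieces}
At level $k$ the circles have radius $\rho_k=\kappa^k$ and the slope is at least $\gamma^k$, so the linear function has size at least $\theta_k=\gamma^k\rho_k$ on its circle. The only bound on $h$ that is available at all levels is $|h|\le\sigma+\beta\le3$, so the errors caused by the holes and by the gluing must be made small compared with $\theta_k$. Put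
\[
M=\frac{3\sigma}{(\sigma-1)^2},\qquad\varepsilon_k=\frac{\beta\theta_{k+1}}{36},\qquad\eta_k=\frac{\beta\theta_k}{8M}.
\]
Since $\theta_{k+1}=\gamma\kappa\theta_k$ and $\varepsilon_{k+1}\le\varepsilon_k$,
\begin{equation}\label{eq:errors}
3\varepsilon_k\le\gamma\theta_k,\qquad3\varepsilon_k+6\varepsilon_{k+1}+2M\eta_{k+1}\le\tfrac\beta4\theta_{k+1}+\tfrac\beta4\theta_{k+1}=\tfrac\beta2\theta_{k+1}.
\end{equation}

Let $(e_i)_{i\in I}$ be finitely many distinct points of $\overline D(0,1-\gamma)$, at least two, such that every point of this disc is within $\beta\kappa/4$ of some $e_i$. Let $\mathcal W$ be the set of finite words in $I$, including the empty word $\emptyset$, let $\Sigma=I^{\mathbb N}$ be the set of infinite words, and let $\Omega=\mathcal W\cup\Sigma$. We write $|v|$ for the length of $v\in\mathcal W$ and $s|k$ for the prefix of length $k$ of $s\in\Sigma$; a word counts as a prefix and as an extension of itself. For $|v|=k$ put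
\[
c_\emptyset=0,\qquad c_{vi}=c_v+\rho_ke_i,\qquad C_v=\{|z-c_v|=\rho_k\},\qquad D_v=D(c_v,\sigma\rho_k).
\]
Since $1-\gamma+\sigma\kappa\le1-\gamma+2\kappa<1$,
\begin{equation}\label{eq:nested}
\overline D_{vi}\subset D(c_v,\rho_k)\subset D_v,\qquad\text{and in particular}\qquad\overline D_{vi}\cap C_v=\emptyset .
\end{equation}
Let $L_v$ be the set given by Lemma~\ref{lem:cheese} for $\Delta=D_v$, $\Lambda=\Lambda_v=C_v\cup\bigcup_iC_{vi}$ and $\varepsilon=\varepsilon_k$. For $v\ne\emptyset$ choose a finite set $N_v\subset C_v$ of \emph{nodes} such that each point of $C_v$ is joined to a node by an arc of $C_v$ of length at most $\eta_k\rho_k$, and let $q_v(z)=\prod_{a\in N_v}(z-a)$. Note that $N_{vi}\subset C_{vi}\subset L_v\cap L_{vi}$. Put $N_\emptyset=\emptyset$. For $s\in\Sigma$ the discs $\overline D_{s|k}$ decrease to a point $p_s$; let $L_s=\{p_s\}$. By~\eqref{eq:nested}, $L_\omega\subset\overline D_v$ whenever $\omega$ extends $v$. See Figure~\ref{fig:tree}.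

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.8]
\draw (0,0) circle (1.5);
\draw[thick] (0,0) circle (1);
\foreach \p in {(0.3,0.25),(0.45,0.12),(0.28,0.05)} \draw[thick] \p circle (0.18);
\draw[thick] (-0.4,-0.2) circle (0.18);
\draw[dashed] (-0.4,-0.2) circle (0.3);
\foreach \a in {0,45,...,315} \fill (-0.4,-0.2) ++(\a:0.18) circle (0.022);
\foreach \p/\r in {(1.25,0)/0.12,(-0.9,0.9)/0.1,(0,-1.25)/0.09,(-0.2,0.55)/0.11,(0.35,-0.55)/0.09,(-0.41,-0.19)/0.06} \fill[gray!45] \p circle (\r);
\node at (1.32,1.2) {$\partial D_v$};
\node at (0.86,0.82) {$C_v$};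
\node at (-0.38,-0.64) {$\partial D_{vi}$};
\end{tikzpicture}
\caption{The piece $L_v$ (not to scale) is the closed disc $\overline D_v$ with a dense family of holes removed, a few of them shaded. It contains the circle $C_v$ and the small, mutually intersecting circles $C_{vi}$ (thick). The next piece $L_{vi}$ lies in the dashed disc, has its own holes, and is attached as a separate sheet, only at the marked nodes on $C_{vi}$.}
\label{fig:tree}
\end{figure}

\subsection{The space $X$}
We want to glue $L_{vi}$ to $L_v$ along $N_{vi}$ and add the limit points $p_s$. To see that the result is compact and metrizable we realize it in a product, with one extra coordinate for each sheet.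

Embed $\Omega$ in the compact metrizable space $(I\cup\{*\})^{\mathbb N}$ by sending $w_1\dots w_k$ to $(w_1,\dots,w_k,*,*,\dots)$ and $s\in\Sigma$ to itself. The image is the closed set of sequences in which every entry after a $*$ is a $*$, so $\Omega$ is compact metrizable. The set of extensions of $v\in\mathcal W$ is determined by the first $|v|$ entries and so is clopen; $v$ itself is determined by the first $|v|+1$ entries and so is isolated; and the sets of extensions of $s|k$, $k\ge0$, form a neighborhood basis of $s\in\Sigma$.

The unglued space $\tilde X=\{(\omega,z):\omega\in\Omega,\ z\in L_\omega\}$ is closed in $\Omega\times\overline D(0,\sigma)$, hence compact. Indeed, let $(\omega_n,z_n)\in\tilde X$ converge to $(\omega,z)$. If $\omega\in\mathcal W$, then $\omega_n=\omega$ for large $n$, so $z\in L_\omega$. If $\omega=s\in\Sigma$, then for each $k$ we have $z_n\in\overline D_{s|k}$ for large $n$, so $z=p_s$. For $(\omega,z)\in\tilde X$ define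
\[
[\omega,z]=\big(z,(t_u)_{u\in\mathcal W\setminus\{\emptyset\}}\big)\in\mathbb C\times\mathbb C^{\mathcal W\setminus\{\emptyset\}},\qquad t_u=\begin{cases}q_u(z)&\text{if $u$ is a prefix of $\omega$,}\\0&\text{otherwise.}\end{cases}
\]
Each coordinate is continuous on $\tilde X$, so the image $X$ is a compact metrizable space. We denote the coordinate functions on $X$ by $\mathbf z$ and $t_u$. If $u\ne\emptyset$ is a proper prefix of $\omega$, then $z$ lies in some $\overline D_{ui}$, which misses $C_u\supset N_u$ by~\eqref{eq:nested}. Hence
\begin{equation}\label{eq:address}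
t_u([\omega,z])\ne0\iff u\text{ is a prefix of }\omega\text{ and not both }u=\omega\text{ and }z\in N_u .
\end{equation}
In particular the intended gluing takes place: $[vi,a]=[v,a]$ for $a\in N_{vi}$.

For $v\in\mathcal W$ define the \emph{sheet} $\mathbf L_v=\{[v,z]:z\in L_v\}$, a homeomorphic copy of $L_v$, the set $\mathbf N_v=\{[v,a]:a\in N_v\}$, and
\[
Y_v=\{[\omega,z]:\omega\text{ extends }v\},\qquad Z_v=\{[\omega,z]:\omega\text{ does not extend }v\}.
\]
The sets $Y_v$ and $Z_v$ are images of clopen subsets of $\tilde X$, so they are compact; they cover $X$, and every sheet lies in one of them. The branch $Y_v$ meets the rest only at the nodes: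
\begin{equation}\label{eq:cut}
Y_v\cap Z_v=\mathbf N_v .
\end{equation}
For $v=\emptyset$ both sides are empty. Let $v=wi$ and $[\omega,z]=[\omega',z']$, where $\omega$ extends $v$ and $\omega'$ does not. Then $t_v=0$ at this point, and \eqref{eq:address} for $\omega$ gives $\omega=v$ and $z\in N_v$. Conversely $[v,a]=[w,a]\in Z_v$ for $a\in N_v$.

Put $\mathbf e_s=[s,p_s]$ for $s\in\Sigma$. The compact sets $\{(\omega,z)\in\tilde X:\omega\text{ extends }s|k\}$ decrease to $\{(s,p_s)\}$, so
\begin{equation}\label{eq:shrink}
\text{every neighborhood of $\mathbf e_s$ contains $Y_{s|k}$ for all large $k$.}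
\end{equation}

\begin{lemma}\label{lem:dimA}
$\dim X=1$.
\end{lemma}

\begin{proof}
Each sheet has dimension at most $1$ by (D4). The compact set $\{(s,p_s):s\in\Sigma\}$ projects bijectively, hence homeomorphically, onto the Cantor set $\Sigma$, and it maps injectively into $X$, since by~\eqref{eq:address} the coordinates $t_u$ that are nonzero at $\mathbf e_s$ determine $s$. So $\{\mathbf e_s:s\in\Sigma\}$ is a Cantor set. By (D2), $\dim X\le1$, and equality holds by (D1) because $X$ contains circles.
\end{proof}

\subsection{The algebra and its characters}
For $f\in C(X)$ and $v\in\mathcal W$ let $f_v(z)=f([v,z])$, $z\in L_v$, and put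
\[
A=\{f\in C(X):f_v\in R(L_v)\text{ for all }v\in\mathcal W\}.
\]
This is a closed subalgebra of $C(X)$. It contains the constants, $\mathbf z$, and each $t_u$, which on every sheet is either the polynomial $q_u$ or $0$. The coordinates separate points, so $A$ is a uniform algebra on $X$.

\begin{lemma}\label{lem:charA}
$\Phi_A=X$.
\end{lemma}

\begin{proof}
Let $\psi\in\Phi_A$. We locate $\psi$ in the tree by asking on which branches it lives. Let $J_v=\{f\in A:f|_{Z_v}=0\}$, so that $J_\emptyset=A$, and let $\Gamma=\{v\in\mathcal W:\psi(J_v)\ne0\}$, which contains $\emptyset$. If $v$ extends $u$, then $Z_u\subset Z_v$ and $J_v\subset J_u$; so $\Gamma$ contains the prefixes of its elements. If neither of $u,v$ extends the other, then $Y_v\subset Z_u$, so $X=Z_u\cup Z_v$ and $J_uJ_v=0$; so $u$ and $v$ are not both in $\Gamma$. Thus $\Gamma$ is the set of finite prefixes of one word, finite or infinite.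

\emph{$\Gamma$ is infinite.} Then $\Gamma=\{s|k:k\ge0\}$ for some $s\in\Sigma$. Fix $k$ and take $f\in J_{s|k}$ with $\psi(f)=1$. For $g\in A$ and all $n$ we have $|\psi(g)|^n=|\psi(fg^n)|\le|f|_X|g|_{Y_{s|k}}^n$, so $|\psi(g)|\le|g|_{Y_{s|k}}$. By~\eqref{eq:shrink}, letting $k\to\infty$ gives $|\psi(g)|\le|g(\mathbf e_s)|$. Applied to $g-g(\mathbf e_s)$, this gives $\psi(g)=g(\mathbf e_s)$.

\emph{$\Gamma$ is finite, with longest word $v$.} We show that $\psi$ comes from a character of $R(L_v)$, using the decomposition $X=Z_v\cup\mathbf L_v\cup\bigcup_iY_{vi}$.

First, $\psi(g)=0$ whenever $g\in A$ vanishes on $\mathbf L_v$. Take $f\in J_v$ with $\psi(f)=1$ and let $h_i=fg$ on $Y_{vi}$, $h_i=0$ on $Z_{vi}$. By~\eqref{eq:cut} the overlap is $\mathbf N_{vi}\subset\mathbf L_v$, where $g=0$; so $h_i$ is well defined and continuous. On each sheet it is $fg$ or $0$, so $h_i\in J_{vi}$. We have $fg=\sum_ih_i$: on $Z_v\cup\mathbf L_v\subset Z_{vi}$ all $h_i$ vanish, and so does $fg$; on $Y_{vj}$, which lies in $Z_{vi}$ for $i\ne j$, only $h_j=fg$ remains. Since no $vi$ is in $\Gamma$, we get $\psi(g)=\psi(fg)=\sum_i\psi(h_i)=0$.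

Second, the restriction $g\mapsto g_v$ maps $A$ onto $R(L_v)$; this is where the finiteness of the gluing sets is used. Given $r\in R(L_v)$, let $q$ be a polynomial that agrees with $r$ on the finite set $N_v\cup\bigcup_iN_{vi}\subset L_v$. Define $g([v,z])=r(z)$ on $\mathbf L_v$ and $g=q\circ\mathbf z$ on the closed set $P=Z_v\cup\bigcup_iY_{vi}$. As $\mathbf L_v\subset Y_v$ and $\mathbf L_v\subset Z_{vi}$, \eqref{eq:cut} gives $\mathbf L_v\cap P\subset\mathbf N_v\cup\bigcup_i\mathbf N_{vi}$, where the two definitions agree. So $g$ is continuous, and $g\in A$ because every sheet other than $\mathbf L_v$ lies in $P$.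

Hence $\psi(g)=\psi'(g_v)$ for a character $\psi'$ of $R(L_v)$, which is evaluation at a point $z\in L_v$ by Lemma~\ref{lem:ratconv}. So $\psi$ is evaluation at $[v,z]$.
\end{proof}

\subsection{Following the zero down the tree}
The simplest perturbations of $\mathbf z$ show the descent with no error terms.

\begin{example}\label{ex:translate}
Let $|c|\le1-\gamma$. We claim that $\mathbf z-c$ vanishes at some $\mathbf e_s$. Suppose that $|c-c_v|\le(1-\gamma)\rho_k$, where $|v|=k$; this holds for $v=\emptyset$. Some $e_i$ is within $\beta\kappa/4$ of $(c-c_v)/\rho_k$, so $|c-c_{vi}|\le\beta\rho_{k+1}/4\le(1-\gamma)\rho_{k+1}$. Continuing, we obtain $s\in\Sigma$ with $c\in\overline D_{s|k}$ for all $k$, that is, $c=p_s$. So the image of the Cantor set $\{\mathbf e_s\}$ under $\mathbf z$ contains the disc $\overline D(0,1-\gamma)$.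
\end{example}

For general $h$ the point $c$ is replaced at each level by the zero of a Cauchy integral, and both the zero and the slope change from level to level.

\begin{proposition}\label{prop:zero}
If $h\in A$ and $|h-\mathbf z|_X\le\beta$, then $h(\mathbf e_s)=0$ for some $s\in\Sigma$.
\end{proposition}

\begin{proof}
We have $|h|_X\le3$. Let $G_v$ be the Cauchy integral of $h_v$ over $\partial D_v$, holomorphic in $D_v$. By Lemma~\ref{lem:cheese},
\begin{equation}\label{eq:close}
|h_v-G_v|\le3\varepsilon_{|v|}\qquad\text{on }\Lambda_v=C_v\cup\textstyle\bigcup_iC_{vi}.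
\end{equation}
If $|v|=k$ and $|z-c_v|\le\rho_k$, then $z$ is at distance at least $(\sigma-1)\rho_k$ from $\partial D_v$, so differentiation under the integral gives
\begin{equation}\label{eq:deriv}
|G_v'(z)|\le\frac{3\sigma\rho_k}{((\sigma-1)\rho_k)^2}=\frac M{\rho_k}.
\end{equation}
For $|v|=k$ consider the statement
\[
P(v):\quad\text{there is $\lambda$ with $|\lambda|\ge\gamma^k$ and }|h_v(z)-\lambda(z-c_v)|\le\beta|\lambda|\rho_k\text{ on }C_v .
\]
$P(\emptyset)$ holds with $\lambda=1$. We show that $P(v)$ implies $P(vi)$ for some $i$. Write $\rho=\rho_k$ and $\rho'=\rho_{k+1}$.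

\emph{From $h_v$ to $G_v$.} By \eqref{eq:close}, \eqref{eq:errors} and $\theta_k\le|\lambda|\rho$, on $C_v$ we have
\[
|G_v-\lambda(z-c_v)|\le\gamma\theta_k+\beta|\lambda|\rho\le(1-\gamma)|\lambda|\rho .
\]

\emph{From $C_v$ to $C_{vi}$.} Lemma~\ref{lem:zoom} gives $\alpha$ with $|\alpha-c_v|\le(1-\gamma)\rho$ and $\lambda'$ with $|\lambda'|\ge\gamma^{k+1}$. Choose $i$ with $|\alpha-c_{vi}|\le\beta\kappa\rho/4=\beta\rho'/4$. Then $|G_v-\lambda'(z-c_{vi})|\le\frac\beta2|\lambda'|\rho'$ on $C_{vi}$.

\emph{From the sheet $\mathbf L_v$ to the sheet $\mathbf L_{vi}$.} The functions $h_v$ and $h_{vi}$ are both defined on $C_{vi}$ but are known to agree only at the nodes, and they have no useful modulus of continuity; their Cauchy integrals do. At $a\in N_{vi}$, \eqref{eq:close} for $v$ and for $vi$ gives $|G_{vi}(a)-G_v(a)|\le3\varepsilon_k+3\varepsilon_{k+1}$. On $C_{vi}\subset D(c_v,\rho)$, \eqref{eq:deriv} gives $|G_{vi}'|\le M/\rho'$ and $|G_v'|\le M/\rho\le M/\rho'$. Integrating along an arc of length at most $\eta_{k+1}\rho'$ from a node, we get $|G_{vi}-G_v|\le3\varepsilon_k+3\varepsilon_{k+1}+2M\eta_{k+1}$ on $C_{vi}$.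

\emph{From $G_{vi}$ to $h_{vi}$.} Adding \eqref{eq:close} for $vi$ and using \eqref{eq:errors} and $\theta_{k+1}\le|\lambda'|\rho'$, on $C_{vi}$,
\[
|h_{vi}-\lambda'(z-c_{vi})|\le\tfrac\beta2|\lambda'|\rho'+3\varepsilon_k+6\varepsilon_{k+1}+2M\eta_{k+1}\le\beta|\lambda'|\rho' .
\]
This is $P(vi)$.

So there is $s\in\Sigma$ with $P(s|k)$ for all $k$. Since $\beta<1$, (W1) shows that $h_{s|k}$ has winding number $1$ on $C_{s|k}$. If $h(\mathbf e_s)\ne0$, then by~\eqref{eq:shrink} we have $|h-h(\mathbf e_s)|<|h(\mathbf e_s)|$ on $Y_{s|k}\supset\mathbf L_{s|k}$ for large $k$, and (W1) makes the winding number $0$. Hence $h(\mathbf e_s)=0$.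
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $f=\mathbf z$. Since $\partial D_\emptyset\subset L_\emptyset$ and all $L_\omega$ lie in $\overline D_\emptyset=\overline D(0,\sigma)$, we have $|f|_X=\sigma$. Lemmas~\ref{lem:dimA} and~\ref{lem:charA} give $\dim X=1$ and $\Phi_A=X$, and by Proposition~\ref{prop:zero} no $h\in A$ with $|f-h|_X\le\beta$ is invertible.
\end{proof}

The hypothesis $\beta<1$ provides the margin $\gamma$ and the winding number; $\sigma>1$ provides the collar between $C_v$ and $\partial D_v$ on which \eqref{eq:deriv} rests, and $M\to\infty$ as $\sigma\to1$; the bound $\sigma\le2$ only fixes the numerical constants.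

\section{Removing algebraic curves from a box: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{The plan}
There is a direct way to produce dense invertibles in $R(X)$: start with a convex compact set $Q$, take a dense sequence of polynomials $p_n$, and remove from $Q$ a thin neighborhood $\{|p_n|<\delta_n\}$ of each zero set. The remaining set $X$ is rationally convex and all $p_n$ are invertible on it. The difficulty is to keep $X$ so large that some continuous function $g$ retains a stable zero. In the plane this is impossible by Proposition~\ref{prop:plane}: a stable zero needs a whole disc. In $\mathbb C^2$ there is room. A real surface that certifies the zero of $g$ meets a complex curve in isolated points, and these can be slid along the curve to a region where they do no harm.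

Write $\zeta=(\zeta_1,\zeta_2)=x+iy$ with $x,y\in\mathbb R^2$, use Euclidean norms, and let
\[
Q=\{|x|\le1,\ |y|\le\tfrac12\},\qquad g(\zeta)=y_1+iy_2,\qquad u_0(\zeta)=2|y|^2-|x|^2 .
\]
Thus $|g|=|y|$. Diffeomorphisms are smooth. Call $S\subset\mathbb C^2$ a \emph{deformed plane} if $S=F(i\mathbb R^2)$ for a diffeomorphism $F$ of $\mathbb C^2$ that is the identity off a compact set. It is a closed two-dimensional real submanifold. We call $S^-=S\cap\{|y|\le\frac12\}$ its \emph{core}. Deformed planes are the certificates.

\begin{lemma}\label{lem:degree}
Let $S$ be a deformed plane. Every continuous function $H$ on $S$ with $H=g$ outside a compact set has a zero. In particular $S^-\ne\emptyset$.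
\end{lemma}

\begin{proof}
The function $y\mapsto H(F(iy))$ on $\mathbb R^2$ equals $y_1+iy_2$ for large $|y|$, so it has winding number $1$ on large circles and has a zero by (W2). For $H=g$ the zero is a point of $S$ with $y=0$.
\end{proof}

The function $u_0$ will keep the cores inside $Q$. It satisfies $u_0\ge0$ on $i\mathbb R^2$, $u_0\le\frac12$ on $Q$, and $u_0\le-\frac12$ on the wall $Q\cap\{|x|=1\}$. We shall keep the cores in the region where $|x|<1$ and $u_0>-\frac14$.

\begin{example}\label{ex:line}
Let $\ell=\zeta_2-i\zeta_1$. Then $\ell=g-i(x_1+ix_2)$, so $\ell=g$ on $i\mathbb R^2$, and by Lemma~\ref{lem:degree} the line $V=\{\ell=0\}$ meets every deformed plane. The intersection cannot be removed; it can only be moved out of the core. On $V$ we have $|x|=|y|$ and $u_0=|y|^2\ge0$, so a point that starts at the origin and moves along $V$ crosses $|y|=\frac12$ before it reaches the wall. Explicitly, let $\chi$ be a smooth compactly supported function on $\mathbb R^2$ with $\chi=1$ for $|y|\le\frac12$, let $\phi(y)=\chi(y)\big(\sqrt{|y|^2+1/8},\,0\big)$, and let $S=\{\phi(y)+iy:y\in\mathbb R^2\}$. This is a deformed plane: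 it is the image of $i\mathbb R^2$ under the time-one flow of the vector field $\chi_1(x)\phi(y)$ in the $x$-directions, where $\chi_1$ has compact support and equals $1$ for $|x|\le\max|\phi|$. On $S^-$ we have $|x|^2=|y|^2+\frac18\le\frac38$, so $u_0=|y|^2-\frac18>-\frac14$ and $|\ell|\ge|x|-|y|>0$. Thus $\ell$ has no zero on $S^-$, while $g$ still maps $S^-$ homeomorphically onto $\overline D(0,\frac12)$. See Figure~\ref{fig:push}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\draw[->] (0,0)--(1.2,0) node[right]{$|y|$};
\draw[->] (0,0)--(0,1.12) node[above]{$|x|$};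
\draw[dashed] (0.5,0) node[below]{$\frac12$}--(0.5,1)--(0,1) node[left]{$1$};
\draw[domain=0:0.612,smooth] plot(\x,{sqrt(2*\x*\x+0.25)}) node[above right]{$u_0=-\frac14$};
\draw (0,0)--(1,1) node[right]{$V$};
\draw[very thick,domain=0:0.5,smooth] plot(\x,{sqrt(\x*\x+0.125)});
\draw[very thick] (0.5,0.612) .. controls (0.62,0.71) and (0.72,0) .. (0.95,0)--(1.12,0);
\node at (0.8,0.22) {$S$};
\end{tikzpicture}
\caption{Projection of $\mathbb C^2\ni x+iy$ to the coordinates $(|y|,|x|)$. The box $Q$ projects to the dashed rectangle and the complex line $V=\{\zeta_2=i\zeta_1\}$ to the diagonal. The deformed plane $S$ (thick) stays between the diagonal and the curve $2|y|^2-|x|^2=-\frac14$ for $|y|\le\frac12$, so it can meet $V$ only where $|y|>\frac12$.}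
\label{fig:push}
\end{figure}

The example also shows why $g$ is not taken holomorphic: with $g=\zeta_1$, say, the curve $\{\zeta_1=0\}$ would lie entirely in $\{g=0\}$ and offer no way out.

For a general curve, and at a later stage, two things need proof. The curve must lead from the intersection point to $\{|y|>\frac12\}$, and it must do so without touching the wall or the neighborhoods removed earlier. Both follow from one maximum principle, once the removed neighborhoods are recorded in the function $u_0$ by adding small multiples of $\log|p_j|$.

\subsection{Escape and pushing}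
Let $p_1,\dots,p_n$ ($n\ge0$) be nonzero polynomials and $s_1,\dots,s_n>0$. Since $Q$ has interior, $|p_j|_Q>0$. Put
\begin{equation}\label{eq:u}
u=u_0+\sum_{j=1}^ns_j\log\frac{|p_j|}{|p_j|_Q},\qquad U=\{|x|<1,\ u>-\tfrac14\}.
\end{equation}
The function $u:\mathbb C^2\to[-\infty,\infty)$ is continuous, so $U$ is open; $u\le u_0$ on $Q$; and no $p_j$ vanishes on $U$. In this subsection $V$ is a closed one-dimensional complex submanifold of $\mathbb C^2$.

\begin{lemma}\label{lem:escape}
Every component $W$ of $V\cap U$ contains a point with $|y|>\frac12$.
\end{lemma}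

\begin{proof}
Otherwise $W\subset Q$, so $\overline W\subset V\cap Q$ is compact and $u$ attains its maximum over $\overline W$ at a point $m$, with $u(m)>-\frac14$. Since $u\le u_0\le-\frac12$ on the wall, $|x|<1$ at $m$. So $m\in V\cap U$, and $m\in W$ because components are relatively closed. Components of the manifold $V\cap U$ are also open in $V$, so there is a holomorphic parametrization $\varphi$ of a neighborhood of $m$ in $W$ by a disc, with $\varphi(0)=m$ and $\varphi'(0)\ne0$. Now
\[
u_0=\tfrac12|\zeta|^2-\tfrac32\operatorname{Re}(\zeta_1^2+\zeta_2^2),
\]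
and the functions $\operatorname{Re}(\varphi_1^2+\varphi_2^2)$ and $\log|p_j\circ\varphi|$ are harmonic, the latter because $p_j\circ\varphi$ has no zeros. Hence the Laplacian of $u\circ\varphi$ is $\frac12\cdot4|\varphi'|^2$, which is positive at $0$. This is impossible at a local maximum.
\end{proof}

\begin{lemma}\label{lem:move}
Let $O\subset\mathbb C^2$ be open, let $W'\subset V\cap O$ be connected and open in $V$, and let $a,b\in W'$. There is a diffeomorphism $\Psi$ of $\mathbb C^2$, equal to the identity off a compact subset of $O$, with $\Psi(V)=V$ and $\Psi(a)=b$.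
\end{lemma}

\begin{proof}
The diffeomorphisms that are the identity off a compact subset of $O$ and map $V$ onto $V$ form a group, so ``some such diffeomorphism maps $m$ to $m'$'' is an equivalence relation on $W'$. As $W'$ is connected, it suffices to show that the classes are open. Let $m\in W'$. Choose a chart from a neighborhood $O_m\subset O$ of $m$ onto the unit ball of $\mathbb R^2\times\mathbb R^2$ that sends $m$ to $0$ and $V\cap O_m$ onto the part of $\mathbb R^2\times\{0\}$ in the ball. Let $\chi$ be smooth with compact support in the ball and $\chi=1$ on the ball of radius $\frac12$. For $w\in\mathbb R^2$ with $|w|<\frac12$, the time-one flow of the vector field $\chi\cdot(w,0)$ preserves the second coordinate and maps $0$ to $(w,0)$. Transported by the chart and extended by the identity, it belongs to the group. So the class of $m$ contains a neighborhood of $m$ in $W'$.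
\end{proof}

\begin{lemma}\label{lem:push}
Let $S$ be a deformed plane with $S^-\subset U$ such that $S\cap V$ is discrete. Then there is a deformed plane $\tilde S$ with $\tilde S^-\subset U\setminus V$.
\end{lemma}

\begin{proof}
The core $S^-$ is closed and contained in $Q$, hence compact, and $S\cap V$ is closed and discrete, so $S^-\cap V$ is finite. It suffices to show how to remove one of its points, say $a$, while keeping the hypotheses. Let $W$ be the component of $V\cap U$ that contains $a$. By Lemma~\ref{lem:escape}, $W\cap\{|y|>\frac12\}$ is a nonempty open subset of $V$, so it contains a point $b$ outside the countable set $S\cap V$. Let $E=(S\cap V)\setminus\{a\}$, a closed discrete set, and $O=U\setminus E$. The set $W'=W\setminus E$ is connected: if it were the disjoint union of two nonempty open sets, each point of $E\cap W$ would have a punctured disc neighborhood inside one of them, and adding the point to that set would disconnect $W$. Let $\Psi$ be given by Lemma~\ref{lem:move} and put $S'=\Psi(S)$, a deformed plane.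

Since $\Psi(V)=V$ and $\Psi$ fixes $E$ pointwise, $S'\cap V=\Psi(S\cap V)=E\cup\{b\}$. This set is discrete, and its part in $\{|y|\le\frac12\}$ is $(S^-\cap V)\setminus\{a\}$. A point of the core of $S'$ either lies in $O\subset U$, or is fixed by $\Psi$ and hence lies in $S^-\subset U$.
\end{proof}

\subsection{The construction}
Let $\mathcal P=\mathbb Q(i)[\zeta_1,\zeta_2]$ and let $(q_n)_{n\ge1}$ list $\mathcal P$, each element infinitely often. We construct numbers $\lambda_n\in\mathbb C$ with $|\lambda_n|<1/n$, nonzero polynomials $p_n=q_n-\lambda_n$, numbers $s_n,\delta_n>0$ and deformed planes $S_n$ such that, with $u_n$ and $U_n$ defined by~\eqref{eq:u} from $p_1,\dots,p_n$ and $s_1,\dots,s_n$,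
\begin{enumerate}
\item[$(a_n)$] $S_n^-\subset U_n$;
\item[$(b_n)$] $u_n\le-\frac12$ on $Q\cap\{|p_j|\le\delta_j\}$ for $j\le n$.
\end{enumerate}
For $n=0$ take $S_0=i\mathbb R^2$.

Suppose that stage $n$ is done. By Sard's theorem the critical values of a smooth map into $\mathbb C$ have measure zero, so there is $\lambda_{n+1}$ with $|\lambda_{n+1}|<\frac1{n+1}$ that is a regular value of both $q_{n+1}:\mathbb C^2\to\mathbb C$ and $q_{n+1}|_{S_n}:S_n\to\mathbb C$. Put $p=p_{n+1}=q_{n+1}-\lambda_{n+1}$ and $V=\{p=0\}$. As $dp\ne0$ on $V$, we have $p\not\equiv0$, and $V$ is empty or a closed one-dimensional complex submanifold. At each point of $S_n\cap V$ the map $p|_{S_n}$ between surfaces is a local diffeomorphism, so $S_n\cap V$ is discrete. Lemma~\ref{lem:push} (or the choice $S_{n+1}=S_n$ if $V=\emptyset$) gives a deformed plane $S_{n+1}$ with $S_{n+1}^-\subset U_n\setminus V$.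

On the compact set $S_{n+1}^-$ the function $u_n$ has minimum greater than $-\frac14$ and $\log|p|$ is bounded. Choose $s_{n+1}>0$ so small that $u_{n+1}>-\frac14$ on $S_{n+1}^-$; this is $(a_{n+1})$. Then choose $\delta_{n+1}>0$ with $s_{n+1}\log(\delta_{n+1}/|p|_Q)\le-1$. All logarithmic terms are at most $0$ on $Q$. Hence $u_{n+1}\le u_n$ on $Q$, and $u_{n+1}\le u_0-1\le-\frac12$ on $Q\cap\{|p|\le\delta_{n+1}\}$; this is $(b_{n+1})$.

Let
\[
X_n=\{\zeta\in Q:|p_j(\zeta)|\ge\delta_j\text{ for }j\le n\},\qquad X=\bigcap_nX_n .
\]
The $X_n$ are decreasing compact sets, and $(a_n)$ and $(b_n)$ give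
\begin{equation}\label{eq:core}
S_n^-\subset X_n .
\end{equation}
The surfaces $S_n$ need not converge; only~\eqref{eq:core} is used. By Lemma~\ref{lem:degree} each $X_n$ is nonempty, so $X\ne\emptyset$.

\subsection{Properties of $X$}

\emph{The distance from $g$ to $\operatorname{Inv}C(X)$.} Suppose that $G\in C(X)$ is zero-free and $|G-g|_X<\mu<\frac12$. Extend $G$ continuously to $\mathbb C^2$. The open set $\{G\ne0,\ |G-g|<\mu\}$ contains $X$, hence contains $X_n\supset S_n^-$ for some $n$. Let $\chi:[0,\frac12]\to[0,1]$ be continuous with $\chi=0$ on $[0,\mu]$ and $\chi(\frac12)=1$. On $S_n$ define $H=(1-\chi(|y|))G+\chi(|y|)g$ where $|y|\le\frac12$ and $H=g$ where $|y|\ge\frac12$. The definitions agree where $|y|=\frac12$, so $H$ is continuous. It has no zero: where $|y|\le\mu$, $H=G\ne0$; where $\mu<|y|\le\frac12$, $|H-g|\le|G-g|<\mu<|g|$; where $|y|\ge\frac12$, $|H|=|y|>0$. This contradicts Lemma~\ref{lem:degree}. Therefore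
\[
\tfrac12\le\operatorname{dist}(g,\operatorname{Inv}C(X))\le|g|_X\le\tfrac12 ,
\]
and all three quantities are equal.

\emph{Rational convexity.} Let $\zeta\notin X$. If $\zeta\notin Q$, then, $Q$ being compact and convex, a real-linear functional separates $\zeta$ strictly from $Q$; writing it as $\operatorname{Re}\ell$ with $\ell$ complex-linear, we see that $\ell-\ell(\zeta)$ has no zero on $Q\supset X$. If $\zeta\in Q\setminus X$, then $|p_j(\zeta)|<\delta_j\le\min_X|p_j|$ for some $j$, and $p_j-p_j(\zeta)$ has no zero on $X$. By Lemma~\ref{lem:ratconv}, $\Phi_{R(X)}=X$.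

\emph{Dense invertibles in $R(X)$.} It suffices to approximate $p/q$, where $q$ has no zero on $X$. Let $\tilde p\in\mathcal P$. For the infinitely many $n$ with $q_n=\tilde p$, the function $p_n/q$ has the inverse $q/p_n$ in $R(X)$, and
\[
|p_n/q-p/q|_X\le\frac{|p-\tilde p|_Q+1/n}{\min_X|q|},
\]
which can be made arbitrarily small.

\emph{Dimension.} Since $C(X)$ does not have dense invertibles, $\dim X\ge2$ by Lemma~\ref{lem:dim}. Let $j\in\{1,2\}$ and $\nu\in\mathbb Q(i)$. For the infinitely many $n$ with $q_n=\zeta_j-\nu$, the polynomial $p_n$ has no zero on $X$, so $\zeta_j(X)$ omits $\nu+\lambda_n$. As $\lambda_n\to0$, the omitted points are dense in $\mathbb C$, so $\zeta_j(X)$ has empty interior and dimension at most $1$ by (D4). By (D1) and (D3), $\dim X\le\dim(\zeta_1(X)\times\zeta_2(X))\le2$.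

This completes the proof of Theorem~\ref{thm:B}.

\section{Cohomology of $A$-convex sets: proof of Theorem~\ref{thm:C}}\label{sec:C}

All cohomology is \v{C}ech cohomology with integer coefficients. For compact Hausdorff spaces we use the following standard facts.
\begin{enumerate}
\item[(H1)] $\check H^1(Y)$ is the group of homotopy classes of maps $Y\to\mathbb C^*$, compatibly with restriction to closed subsets.
\item[(H2)] (Continuity.) If $(Y_\iota)$ is a nonempty chain of closed subsets of $Y$, then $\check H^k(\bigcap_\iota Y_\iota)$ is the direct limit of the $\check H^k(Y_\iota)$; so a class on $Y$ that vanishes on $\bigcap_\iota Y_\iota$ vanishes on some $Y_\iota$.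
\item[(H3)] (Mayer--Vietoris.) If $Y=Y_+\cup Y_-$ with $Y_\pm$ closed and $Y_0=Y_+\cap Y_-$, then
\[
\check H^{k-1}(Y_+)\oplus\check H^{k-1}(Y_-)\to\check H^{k-1}(Y_0)\to\check H^k(Y)\to\check H^k(Y_+)\oplus\check H^k(Y_-)
\]
is exact.
\item[(H4)] (Arens--Royden.) For a commutative unital Banach algebra $B$ the Gelfand transform induces an isomorphism of $\operatorname{Inv}B/\exp B$ onto the group of homotopy classes of maps $\Phi_B\to\mathbb C^*$. In particular every such map is homotopic to the transform of an invertible element.
\end{enumerate}

Let $A$ have dense invertibles and let $X=\Phi_A$. The sets $X$ and $\emptyset$ are $A$-convex, and so is any intersection of $A$-convex sets, since a function that separates $x$ from one of the sets separates it from the intersection. The hypothesis on $A$ is used twice: to cut $A$-convex sets into smaller ones, and to extend first cohomology classes.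

\begin{lemma}\label{lem:cut}
For $f\in A$ and closed $E\subset\mathbb C$, the set $f^{-1}(E)$ is $A$-convex.
\end{lemma}

\begin{proof}
We may assume $E\ne\emptyset$. Let $f(x)\notin E$ and $d=\operatorname{dist}(f(x),E)>0$. Choose $h\in\operatorname{Inv}A$ with $|h-(f-f(x))|_X<d/3$. Then $|h(x)|<d/3$ and $|h|\ge2d/3$ on $f^{-1}(E)$, so $1/h\in A$ has modulus greater than $3/d$ at $x$ and at most $3/(2d)$ on $f^{-1}(E)$.
\end{proof}

\begin{lemma}\label{lem:onto}
If $Y'\subset X$ is $A$-convex, every continuous map $Y'\to\mathbb C^*$ is homotopic in $\mathbb C^*$ to $h|_{Y'}$ for some $h\in\operatorname{Inv}A$.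
\end{lemma}

\begin{proof}
Let $Y'\ne\emptyset$ and let $A_{Y'}$ be the closure of $A|_{Y'}$ in $C(Y')$. A character of $A_{Y'}$, composed with restriction, is a point $x\in X$ with $|f(x)|\le|f|_{Y'}$ for all $f\in A$; by $A$-convexity $x\in Y'$. So $\Phi_{A_{Y'}}=Y'$, and by (H4) the given map is homotopic to some $b\in\operatorname{Inv}A_{Y'}$. Let $d=\min_{Y'}|b|>0$. Choose $f\in A$ with $|f-b|_{Y'}<d/2$ and then $h\in\operatorname{Inv}A$ with $|f-h|_X<d/2$. On $Y'$ we have $|h-b|<|b|$, so the straight-line homotopy from $b$ to $h|_{Y'}$ avoids $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]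
\emph{Degree one.} Let $Y'\subset Y$ be $A$-convex. An element $h\in\operatorname{Inv}A$ is zero-free on $X$, so by (H1) and Lemma~\ref{lem:onto} every class in $\check H^1(Y')$ is the restriction of the class of some $h|_Y$ in $\check H^1(Y)$.

\emph{Higher degrees.} We show by induction on $k\ge2$ that $\check H^k(Y)=0$ for all $A$-convex $Y$. Suppose that $0\ne c\in\check H^k(Y)$. The idea is to pass to a smallest $A$-convex set that carries $c$ and cut it in two. The $A$-convex subsets of $Y$ on which $c$ does not vanish include $Y$, and by (H2) the intersection of a chain of them is another. Zorn's lemma gives a minimal one, $Y'$. It has at least two points, since $\check H^k$ vanishes on the empty set and on a point. As $A$ separates points and is closed under multiplication by $i$, there are $f\in A$, $t\in\mathbb R$ and $x_1,x_2\in Y'$ with $\operatorname{Re}f(x_1)<t<\operatorname{Re}f(x_2)$. Let $Y_\pm=\{x\in Y':\pm(\operatorname{Re}f(x)-t)\ge0\}$ and $Y_0=Y_+\cap Y_-$. These sets are $A$-convex by Lemma~\ref{lem:cut}, $Y_+\cup Y_-=Y'$, and $Y_\pm\ne Y'$. The map $\check H^{k-1}(Y_+)\to\check H^{k-1}(Y_0)$ is onto: for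 $k=2$ by the first part, and for $k\ge3$ because the target is $0$ by induction. In (H3) the middle map is therefore zero and the last map is injective, so $c$ does not vanish on one of $Y_+$, $Y_-$. This contradicts minimality. The case $Y=X$ gives the statement about $\Phi_A$.

\emph{All closed sets $A$-convex.} By Lemmas~\ref{lem:onto} and~\ref{lem:extend}, every continuous map from an $A$-convex set to $S^1$ extends to $X$. If all closed sets are $A$-convex, this is condition (ii) of Lemma~\ref{lem:dim}, so $C(X)$ has dense invertibles.
\end{proof}

\begin{remark}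
For the set $X$ of Theorem~\ref{thm:B} we thus have $\check H^k(X;\mathbb Z)=0$ for all $k\ge2$ although $\dim X=2$; the failure is detected only by closed subsets that are not $R(X)$-convex. Such subsets can be named. For $0<\varepsilon<\frac14$ let $F=\{\zeta\in X:|y|\ge\varepsilon\}$. If $g/|g|$ extended from $F$ to a map $X\to S^1$, the proof of Lemma~\ref{lem:dim} would give a zero-free function within $2\varepsilon<\frac12$ of $g$. So it does not extend, and by the last step of the proof above $F$ is not $R(X)$-convex.
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}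
\emph{Banach Function Algebras},
\texttt{http://www1.maths.leeds.ac.uk/\textasciitilde{}pmt6hgd/Slides/teheranslides.pdf}

\bibitem{HW}
Hurewicz and Wallman, \emph{Dimension Theory}.

\end{thebibliography}
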